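# Nuclear dimension of an extension: $\dim_{\mathrm{nuc}}(A)\le\dim_{\mathrm{nuc}}(I)+\dim_{\mathrm{nuc}}(B)$

Throughout, $C^*$-algebras need not be unital, ideals are closed and two-sided, "cp" means completely positive, "cpc" means completely positive and contractive, and "fd" means finite dimensional (the zero algebra is allowed). We write $x\approx_\varepsilon y$ for $\|x-y\|\le\varepsilon$. For a $C^*$-algebra $A$, $\tilde A=A$ if $A$ is unital, and otherwise $\tilde A$ is the unitization.

## 1. Direct sums, hats, and counting colors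

The easiest way to build an algebra from an ideal $I$ and a quotient $B$ is to take $A=I\oplus B$. We first see what happens to nuclear dimension there. This needs two definitions.

**Definition (order zero).** A cp map $\varphi:F\to D$ has order zero if it preserves orthogonality: $xy=0$ for positive $x,y\in F$ implies $\varphi(x)\varphi(y)=0$.

Every $*$-homomorphism has order zero. So does $M_2\to C_0((0,1])\otimes M_2$, $x\mapsto t\otimes x$, where $t$ is the identity function. The normalized trace $M_2\to\mathbb C$ is cpc but not of order zero: $e_{11}e_{22}=0$, while the product of the traces is $\frac14$.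

**Definition (nuclear dimension).** $\dim_{\mathrm{nuc}}(A)\le n$ if there is a net $(F_\lambda,\psi_\lambda,\varphi_\lambda)$ with $F_\lambda$ fd, $\psi_\lambda:A\to F_\lambda$ cpc, $\varphi_\lambda:F_\lambda\to A$ cp, $\|\varphi_\lambda(\psi_\lambda(a))-a\|\to0$ for all $a\in A$, and a decomposition $F_\lambda=F_\lambda^{(0)}\oplus\cdots\oplus F_\lambda^{(n)}$ such that each $\varphi^{(j)}_\lambda=\varphi_\lambda|_{F^{(j)}_\lambda}$ is cpc of order zero. The least such $n$ (or $\infty$) is $\dim_{\mathrm{nuc}}(A)$.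

We call the index $j$ a color, so dimension at most $n$ means $n+1$ colors. It suffices to find, for each finite set $\mathcal F\subset A$ of positive contractions and each $\eta>0$, one such triple with error at most $\eta$ on $\mathcal F$. Indeed, index a net by the pairs $(\mathcal F,\eta)$. Every element of $A$ is a linear combination of four positive contractions, and these eventually lie in $\mathcal F$.

**Example (hats).** Let $x_i=i/N$ and $h_i(x)=\max(0,1-N|x-x_i|)$ on $[0,1]$, $0\le i\le N$. Put $\psi(f)=(f(x_i))_i$ and $\varphi(\lambda)=\sum_i\lambda_ih_i$. By uniform continuity $\varphi\psi(f)\to f$ as $N\to\infty$. Any two hats with distinct indices of the same parity have product $0$, so $\varphi$ restricted to the even indices is cpc of order zero, and likewise for the odd indices. Thus $\dim_{\mathrm{nuc}}C([0,1])\le1$. Using only $h_1,\dots,h_N$ we get $\dim_{\mathrm{nuc}}C_0((0,1])\le1$, since $f(0)=0$ makes the missing hat irrelevant. Hats at an even number of equally spaced points of the circle $\mathbb T$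 give $\dim_{\mathrm{nuc}}C(\mathbb T)\le1$. For the compact operators $\mathcal K$ on $\ell^2(\mathbb N)$, the maps $x\mapsto p_nxp_n\in M_n$ and the inclusions $M_n\subset\mathcal K$ give $\dim_{\mathrm{nuc}}\mathcal K=0$.

The following observation is behind every merging of colors below.

**Observation (merging).** If $\varphi:E\to D$ and $\gamma:G\to D$ are cpc order zero with $E,G$ fd and $\varphi(z)\gamma(x)=0$ for all $z,x$, then $(z,x)\mapsto\varphi(z)+\gamma(x)$ is cpc order zero on $E\oplus G$.

It is cp. Its norm is its norm at the unit, that is, the norm of a sum of two orthogonal positive contractions, which is at most $1$. If $(z,x)(z',x')=0$ with positive entries, then $zz'=0$ and $xx'=0$, and the cross terms $\varphi(z)\gamma(x')$ and $\gamma(x)\varphi(z')=(\varphi(z')\gamma(x))^*$ vanish.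

Now let $A=I\oplus B$, $m=\dim_{\mathrm{nuc}}I$, $n=\dim_{\mathrm{nuc}}B$. Take approximations $(F,\psi,\varphi)$ for $I$ and $(G,\beta,\alpha)$ for $B$. The ranges of $\varphi^{(j)}$ and $\alpha^{(j)}$ are orthogonal in $A$, so color $j$ of $I$ and color $j$ of $B$ merge. Hence $\max(m,n)+1$ colors suffice for $A$.

For a general short exact sequence $0\to I\to A\to B\to0$ there is the known bound
$$\dim_{\mathrm{nuc}}(A)\le\dim_{\mathrm{nuc}}(I)+\dim_{\mathrm{nuc}}(B)+1,\tag{1}$$
in which all $m+1$ colors of $I$ and all $n+1$ colors of $B$ are kept apart. The question, posed in "Nuclear Dimension And Dynamics", is whether the $+1$ is needed. In terms of colors: can one always merge at least one color of $I$ with one color of $B$?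

## 2. Quasicentral projections in the ideal

There is a class of extensions, much larger than direct sums, in which all colors merge. We recall the tools, which are also those of the general case.

* **(F1)** (Winter–Zacharias, *Completely positive maps of order zero*, 2009.) If $F$ is fd, $\varphi:F\to D$ is cpc order zero and $d=\varphi(1)$, there is a $*$-homomorphism $\rho:F\to M(C^*(\varphi(F)))\cap\{d\}'$ with $\varphi(x)=d\rho(x)$. Hence $\varphi(x)\varphi(y)=\varphi(1)\varphi(xy)$. For continuous $f:[0,1]\to[0,1]$ with $f(0)=0$, the map $f(\varphi)(x):=f(d)\rho(x)$ is cpc order zero into $C^*(\varphi(F))$. Cpc order zero maps $\varphi:F\to D$ correspond bijectively to $*$-homomorphisms $C_0((0,1])\otimes F\to D$ via $t\otimes x\mapsto\varphi(x)$.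
* **(F2)** (Loring.) $C_0((0,1])\otimes F$ is projective for fd $F$. So, by (F1), cpc order zero maps $F\to D/K$ lift to cpc order zero maps $F\to D$.
* **(F3)** (Arveson.) Every ideal $I$ of $A$ has an approximate unit of positive contractions that is quasicentral in $A$, meaning that $\|[u_\lambda,x]\|\to0$ for all $x\in A$.
* **(F5)** Nuclear dimension does not increase under passing to quotients and to hereditary subalgebras (Winter–Zacharias, *The nuclear dimension of $C^*$-algebras*, Adv. Math. 2010, Section 2).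

(Fact (F4) appears in Section 6.) For an example of (F1), let $\varphi:\mathbb C^k\to C([0,1])$ send the unit vectors to hats of one parity. Then $d$ is the sum of these hats, and $\rho$ sends a unit vector to the indicator function of the region where its hat is positive. This function is a multiplier of $C^*(\varphi(\mathbb C^k))$ but in general not an element of $C([0,1])$.

**Sequence algebras.** For $C^*$-algebras $D_r$ ($r\in\mathbb N$), $\prod D_r$ is the algebra of bounded sequences, $\bigoplus D_r$ the ideal of null sequences, and for a constant sequence $D_\infty=\prod D/\bigoplus D$. The class of $(x_r)$ has norm $\limsup_r\|x_r\|$. Positive contractions in the quotient lift to sequences of positive contractions. We have $A\subseteq A_\infty$ as constant sequences, and $I_\infty$ and $A_\infty$ are ideals of $(\tilde A)_\infty$. The purpose is that "commutes asymptotically" becomes "commutes". For instance, if $\|[u_r,x]\|\to0$, then the class $u$ commutes with $x$ exactly.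

**Set-up.** Let $0\to I\to A\xrightarrow{\pi}B\to0$ be exact with $m=\dim_{\mathrm{nuc}}I$ and $n=\dim_{\mathrm{nuc}}B$ finite. Fix a finite set $\mathcal F\subset A$ of positive contractions and $0<\varepsilon<1$. Choose an fd algebra $G=G^{(0)}\oplus\cdots\oplus G^{(n)}$, a cpc map $\beta=(\beta^{(i)}):B\to G$ and cpc order zero maps $G^{(i)}\to B$ that approximate $\mathrm{id}_B$ within less than $\varepsilon$ on $\pi(\mathcal F)$. Lift the latter by (F2) to cpc order zero maps $\alpha^{(i)}:G^{(i)}\to A$. For $a\in\mathcal F$ put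
$$b_i=b_i(a)=\beta^{(i)}(\pi(a)),\qquad a'=\sum_{i=0}^n\alpha^{(i)}(b_i).$$
Then $\|\pi(a-a')\|<\varepsilon$, so by the definition of the quotient norm there is $i_a\in I$ with $\|a-a'-i_a\|<\varepsilon$. Let $S\subseteq A$ be the separable $C^*$-algebra generated by $\mathcal F\cup\bigcup_i\alpha^{(i)}(G^{(i)})$.

**Theorem 1.** Let $0\to I\to A\to B\to0$ be exact. If $I$ has an approximate unit of projections that is quasicentral in $A$, then $\dim_{\mathrm{nuc}}A=\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)$.

*Proof.* The lower bound is (F5). If $m$ or $n$ is infinite, we are done. Otherwise use the set-up.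

**Cutting.** Since $S$ is separable, we can choose projections $p_r\in I$ from the given approximate unit with $\|[p_r,x]\|\to0$ for $x\in S$ and $\|(1-p_r)i_a\|\to0$ for $a\in\mathcal F$. Let $p$ be the class of $(p_r)$. It commutes with $S$ and $(1-p)i_a=0$. For $a\in\mathcal F$ we have $a=pap+(1-p)a(1-p)$, and $(1-p)(a-a')(1-p)=(1-p)(a-a'-i_a)(1-p)$ has norm at most $\varepsilon$. So
$$a\approx_\varepsilon pap+(1-p)a'(1-p).$$

**The part away from $I$.** Let $D_r=(1-p_r)A(1-p_r)$. Since $p$ commutes with $S$, for positive $x,y$ with $xy=0$ we get $(1-p)\alpha^{(i)}(x)(1-p)\cdot(1-p)\alpha^{(i)}(y)(1-p)=(1-p)\alpha^{(i)}(x)\alpha^{(i)}(y)=0$. Hence $(1-p)\alpha^{(i)}(\cdot)(1-p)$ is cpc order zero into $\prod D_r/\bigoplus D_r$. By (F2) it lifts to cpc order zero maps $\gamma^{(i)}_r:G^{(i)}\to D_r$.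

**The part in $I$.** The algebra $p_rAp_r=p_rIp_r$ is hereditary in $I$. By (F5) it has an approximation $(E_r,\mu_r,\nu_r)$ with $m+1$ colors that is $1/r$-accurate on $p_r\mathcal Fp_r$.

**Merging.** Use the cpc downward map $a\mapsto(\mu_r(p_rap_r),\beta(\pi(a)))$ and, for $0\le j\le\max(m,n)$ (missing summands being $0$), the upward maps $\nu_r^{(j)}+\gamma_r^{(j)}:E_r^{(j)}\oplus G^{(j)}\to A$. Since $p_rAp_r\perp D_r$, these are cpc order zero by the observation on merging. For $a\in\mathcal F$ the $\limsup$ of the error is $\|a-pap-(1-p)a'(1-p)\|\le\varepsilon$. As $\mathcal F$ and $\varepsilon$ were arbitrary, $\dim_{\mathrm{nuc}}A\le\max(m,n)$. $\square$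

The projection $p_r$ did three things. It commuted with the image of $B$ in the limit, it separated what $I$ must approximate from what $B$ must approximate, and the two sides were exactly orthogonal. What changes in general?

## 3. Ideals without quasicentral projections

Projections may be missing: $C_0((0,1])$, an ideal of $C([0,1])$, contains no projection except $0$. They may also be present but not quasicentral.

**Example (Toeplitz algebra).** Let $T$ be generated by the unilateral shift $\mathsf s$ on $\ell^2(\mathbb N)$, so that $0\to\mathcal K\to T\to C(\mathbb T)\to0$ is exact, and let $\mathsf e=1-\mathsf s\mathsf s^*\in\mathcal K$, a rank one projection. Suppose $p\in\mathcal K$ is a projection with $\|[p,\mathsf s]\|\le\eta$ and $\|p\mathsf e-\mathsf e\|\le\eta$. Put $v=p\mathsf sp$. Since $v-\mathsf sp=[p,\mathsf s]p$ has norm at most $\eta$ and $(\mathsf sp)^*(\mathsf sp)=p$, we get $\|v^*v-p\|\le2\eta$. In the matrix algebra $p\mathcal Kp$ the elements $v^*v$ and $vv^*$ have the same eigenvalues, so $\|p-vv^*\|\le2\eta$.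 But $vv^*\le p\mathsf s\mathsf s^*p=p-p\mathsf ep$, so $\|p\mathsf ep\|\le\|p-vv^*\|\le2\eta$, while $\|p\mathsf ep\|=\|p\mathsf e\|^2\ge(1-\eta)^2$. For $\eta<\frac14$ this is impossible. So $\mathcal K$ has no approximate unit of projections that is quasicentral in $T$.

The result of these notes nevertheless covers all extensions.

**Theorem 2.** Let $0\to I\to A\xrightarrow{\pi}B\to0$ be exact with $m=\dim_{\mathrm{nuc}}(I)<\infty$ and $n=\dim_{\mathrm{nuc}}(B)<\infty$. Then $\dim_{\mathrm{nuc}}(A)\le m+n$.

So the $+1$ in (1) is not needed, whether $A$ is separable or not. For the Toeplitz algebra, for instance, Theorem 2 gives $\dim_{\mathrm{nuc}}T\le0+1=1$.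

**The soft cut.** The first thing to try is to replace the projections by a quasicentral approximate unit. In the set-up, use (F3) to choose positive contractions $u_r\in I$ with $\|[u_r,x]\|\to0$ for $x\in S$ and $\|(1-u_r)i_a\|\to0$, with class $u$. Put $v=u^{1/2}$ and $w=(1-u)^{1/2}$. They commute with $S$, and $wi_a=0$ because $w^2i_a=0$. As before, for $a\in\mathcal F$,
$$a=vav+waw\approx_\varepsilon vav+wa'w.$$
The maps $w\alpha^{(i)}(\cdot)w$ are cpc order zero, since $w^4\alpha^{(i)}(x)\alpha^{(i)}(y)=0$ when $xy=0$. They lift by (F2). The elements $v_rav_r\in I$ can be approximated through an $(F_r,\psi_r,\varphi_r)$ for $I$ with $m+1$ colors, and the downward map is $a\mapsto(\psi_r(v_rav_r),\beta(\pi(a)))$. This proves (1), with $(m+1)+(n+1)$ colors.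

To save a color we would want $\varphi^{(0)}_r$ orthogonal to $w\alpha^{(0)}(\cdot)w$. Here the approach stops. On the region "$0<u<1$" both $vav$ and $wa'w$ live, and the approximation of $I$ ignores where this region is. Take $I=C_0((0,1])\subset A=C([0,1])$, with quotient $\mathbb C$ by evaluation at $0$, and $u$ a function rising continuously from $u(0)=0$ to $1$. Once the mesh is finer than the transition region, hats of *both* parities sit inside $\{0<u<1\}$, and neither color can be merged with $x\mapsto x(1-u)$.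

## 4. Sorting the hats on the interval

The interval also shows the way out: a projection that separates near from far need not lie in $I$. It can lie in the fd algebra $F_r^{(0)}$, which has plenty. In the commutative model, we let each hat of color $0$ go as a whole either to the near side or to the far side.

Let $f_1,f_2,f_3:[0,1]\to[0,1]$ be continuous, linear in between, with
$$f_1=0\text{ on }[0,\tfrac34],\ f_1=1\text{ on }[\tfrac78,1];\qquad f_2=0\text{ on }[0,\tfrac12],\ f_2=1\text{ on }[\tfrac34,1];\qquad f_3=0\text{ on }[0,\tfrac14],\ f_3=1\text{ on }[\tfrac12,1].$$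
Let $a\in C([0,1])$ be a positive contraction with $|a(x)-a(0)|\le\varepsilon$ on $[0,\eta]$. Let $u(0)=0$, $u=1$ on $[\eta,1]$, linear in between, and
$$k=f_1(u),\quad l=f_2(u),\quad e=f_3(u),\quad s=(e^2-k^2)^{1/2},\quad t=(1-e^2)^{1/2}.$$
Then $k^2+s^2+t^2=1$, and $s,t$ vanish outside $[0,\eta]$, so $a\approx_\varepsilon k^2a+(s^2+t^2)a(0)$. Use the hats $h_1,\dots,h_N$ for $I=C_0((0,1])$, with color $0$ the even and color $1$ the odd indices. Call an even index $i\ge2$ *near* if $l(x_i)\ge\varepsilon$, and *far* otherwise.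

* For large $N$, a near hat is supported in $\{u\ge\frac12\}$, where $t=0$. Hence near hats are orthogonal to $t$, and they are orthogonal to the far hats because all of these have even index.
* At a far index $l(x_i)<1$, so $k(x_i)=0$: far hats are not needed for $k^2a$.

So color $0$ can carry two things at once: the near hats with coefficients $(k^2a+s^2a(0))(x_i)$, and $a(0)\big(\sum_{\mathrm{far}}s^2(x_i)h_i+t^2\big)$, which is the image of $a(0)\in B=\mathbb C$. Color $1$ carries $\sum_{i\text{ odd}}(e^2a)(x_i)h_i$. Write $E,O$ for the sums of the even ($i\ge2$) and the odd hats. Since $k(x_i)=0$ at far indices, for $N\to\infty$ the sum of everything is, up to a null sequence,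
$$E\,(k^2a+s^2a(0))+O\,e^2a+t^2a(0).$$
Here $e^2a=k^2a+s^2a\approx_\varepsilon k^2a+s^2a(0)$, and $E+O=1-h_0$ with $h_0e=0$ for large $N$. So the sum is, up to $2\varepsilon$ and a null sequence, equal to $a$. The coefficient $\sum_{\mathrm{far}}s^2(x_i)h_i+t^2$ is at most $1$ up to a null sequence, since $\sum_{\mathrm{far}}s^2(x_i)h_i\le\sum_{i\ge2\text{ even}}s^2(x_i)h_i$ and the latter differs from $Es^2\le s^2$ by a null sequence. Two colors suffice, as in Theorem 2 with $m=1$, $n=0$.

To carry this over we need substitutes for three things that were free here: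

1. Passing through color $0$ of $I$ was, asymptotically, multiplication by the function $E$. Section 5 provides a multiplication operator $T$ in its place.
2. The set of near indices becomes a spectral projection $p=\chi_{[\varepsilon,1]}(\kappa)$, where $\kappa$ is the image of $l$ in the fd algebras of color $0$.
3. The image of color $0$ of $B$ inside $F_r^{(0)}$ must commute with $p$, or else the cut $(1-p)\,\cdot\,(1-p)$ destroys order zero. In $\mathbb C^N$ this is automatic; in general it is the main point, and Section 6 deals with it.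

The other colors of $B$ are not merged with anything, so they may be cut softly.

## 5. Passing through one color is multiplication by an operator

**Lemma 3 (Radon–Nikodym).** Let $J\subseteq B(H)$ be a $C^*$-algebra and $\Theta:J\to B(H)$ a linear map such that $\Theta$ and $\mathrm{id}_J-\Theta$ are completely positive. Then there is $T\in B(H)$, $0\le T\le1$, commuting with $J$, with $\Theta(z)=Tz$ for all $z\in J$.

*Proof.* On the algebraic tensor product $J\odot H$ put
$$\Big[\sum_i x_i\otimes\xi_i,\ \sum_j y_j\otimes\eta_j\Big]=\sum_{i,j}\langle\Theta(y_j^*x_i)\xi_i,\eta_j\rangle.$$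
For $x_1,\dots,x_k\in J$ the matrix $(x_j^*x_i)_{j,i}$ is positive in $M_k(J)$. Complete positivity of $\Theta$ shows that the form is positive. Complete positivity of $\mathrm{id}_J-\Theta$ shows that it is dominated by the form $\langle\sum x_i\xi_i,\sum y_j\eta_j\rangle$. So if $\sum x_i\xi_i=0$, then $\sum x_i\otimes\xi_i$ has form value $0$ with itself, hence, by Cauchy–Schwarz, with everything. The form therefore descends to a positive form on $\mathrm{span}\,JH$ bounded by the inner product. With $H_0=\overline{\mathrm{span}}\,JH$ this gives an operator $0\le T\le1$ on $H_0$ with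
$$\langle Tx\xi,y\eta\rangle=\langle\Theta(y^*x)\xi,\eta\rangle\qquad(x,y\in J,\ \xi,\eta\in H).$$
Extend $T$ by $0$ on $H_0^\perp$. For $z\in J$,
$$\langle Tzx\xi,y\eta\rangle=\langle\Theta((z^*y)^*x)\xi,\eta\rangle=\langle Tx\xi,z^*y\eta\rangle=\langle zTx\xi,y\eta\rangle,$$
so $Tz=zT$ on $H_0$. Both vanish on $H_0^\perp$, because $\langle z\zeta,\eta\rangle=\langle\zeta,z^*\eta\rangle=0$ for $\zeta\in H_0^\perp$. Finally $\Theta(y^*x)=y^*Tx=Ty^*x$. Positive elements $z=(z^{1/2})^*z^{1/2}$ of $J$ have the form $y^*x$ and span $J$, so $\Theta(z)=Tz$ for all $z\in J$. $\square$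

We also want to read off relations in the fd algebras from relations in $I$. For this the upward map must not be small on any simple summand: if $\varphi_r$ had norm $1/r$, the induced map on sequence algebras would be $0$ and would see nothing.

**Lemma 4.** Let $F$ be fd and $\varphi:F\to D$ cpc order zero with $\|\varphi|_M\|=1$ for each simple summand $M$ of $F$. Then $\|\varphi(1)\varphi(x)\|=\|x\|$ for all $x\in F$.

*Proof.* Different summands have orthogonal images, so $\varphi(1)\varphi(x)$ is the sum over the summands $M$ of the elements $\varphi(1_M)\varphi(x_M)$, which are mutually orthogonal (all products $a_ia_j^*$ and $a_i^*a_j$, $i\ne j$, vanish). Its norm is the maximum of their norms, and we may assume that $F=M$ is simple. By (F1), $\varphi$ comes from a $*$-homomorphism $C_0((0,1])\otimes M\to D$. Its image is isomorphic to $C_0(Y)\otimes M$ for a relatively closed $Y\subseteq(0,1]$, with $\varphi(x)$ corresponding to $t|_Y\otimes x$. Now $\sup Y=\|\varphi(1)\|=\|\varphi\|=1$, and since $Y$ is relatively closed,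 $1\in Y$. The element $\varphi(1)\varphi(x)$ corresponds to $t^2\otimes x$, whose norm over $Y$ is $\sup_{y\in Y}y^2\|x\|=\|x\|$. $\square$

## 6. A spectral cut that commutes

Almost commuting is not enough for spectral projections. In $M_2$ let $0<\eta<\min(\varepsilon,1-\varepsilon)$ and
$$\kappa=\begin{pmatrix}\varepsilon+\eta&0\\0&\varepsilon-\eta\end{pmatrix},\qquad y=\begin{pmatrix}0&1\\1&0\end{pmatrix}.$$
Then $\|[\kappa,y]\|=2\eta$ is as small as we like, but $\chi_{[\varepsilon,1]}(\kappa)=e_{11}$ and $\|[e_{11},y]\|=1$. The cure in this example is to move $\kappa$ slightly, to the scalar $\varepsilon$. If the two elements commute *exactly*, so do all spectral projections. In general the following theorem makes this possible.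

* **(F4)** (Lin; Friis–Rørdam.) For every $\eta>0$ there is $\delta>0$ such that for all $d$ and all self-adjoint contractions $x,y\in M_d$ with $\|[x,y]\|<\delta$ there are commuting self-adjoint $x',y'\in M_d$ with $\|x-x'\|+\|y-y'\|<\eta$.

Since $\delta$ does not depend on $d$, one may work blockwise, with $\eta/2$ in place of $\eta$ in each block (the sum of two maxima over blocks is at most twice the maximal sum). So (F4) holds in all fd $C^*$-algebras.

We need this not for two self-adjoint matrices but for one positive contraction and an order zero image of $G$. The plan is to apply (F4) in the corner of one minimal projection per summand of $G$ and to copy the result with matrix units. The structure map $\rho$ is out of control where $y=\tau(1)$ is small, so we cut off at $y\ge\delta$ first and let $\delta\to0$ at the end.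

**Lemma 5.** Let $F_r$ be fd, $Q=\prod F_r/\bigoplus F_r$, $G$ fd, $\tau:G\to Q$ cpc order zero, and $\kappa\in Q$ a positive contraction commuting with $\tau(G)$. Then there are cpc order zero maps $\sigma_r:G\to F_r$ inducing $\tau$ and positive contractions $\kappa_r\in F_r$ representing $\kappa$ with $[\kappa_r,\sigma_r(G)]=0$ for all $r$.

*Proof.* Let $\tau_r:G\to F_r$ be cpc order zero maps lifting $\tau$ (F2), and let $\hat\kappa_r\in F_r$ be positive contractions representing $\kappa$.

**Reduction to an error $\delta$.** We show below: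

> $(*)$ For each $\delta\in(0,1)$ there are cpc order zero $\sigma_r:G\to F_r$ and positive contractions $\kappa_r\in F_r$ with $[\kappa_r,\sigma_r(G)]=0$ for all $r$, with $(\kappa_r)$ representing $\kappa$ and $\|\sigma(x)-\tau(x)\|\le\delta\|x\|$ for all $x$, where $\sigma:G\to Q$ is induced by $(\sigma_r)$.

Assume $(*)$, and let $(\sigma^k_r,\kappa^k_r)_r$ be the data for $\delta=1/k$, $k\ge2$. For every $x\in G$, $\limsup_r\|\sigma_r^k(x)-\tau_r(x)\|\le\|x\|/k$. The unit ball of $G$ is compact and the maps are contractive, so there are $r_2<r_3<\cdots$ such that for $r\ge r_k$ we have $\|\sigma_r^k-\tau_r\|\le2/k$ and $\|\kappa_r^k-\hat\kappa_r\|\le1/k$. Put $\sigma_r=\sigma_r^k$, $\kappa_r=\kappa_r^k$ for $r_k\le r<r_{k+1}$, and $\sigma_r=0$, $\kappa_r=0$ for $r<r_2$. Then $\|\sigma_r-\tau_r\|\to0$ and $\|\kappa_r-\hat\kappa_r\|\to0$, as required.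

**Applying (F4) in corners.** Fix $\delta$; we begin the proof of $(*)$. Let $G=\bigoplus_iM_{d_i}$ with matrix units $e^i_{ab}$. By (F1) write $\tau_r(x)=y_r\rho_r(x)$ with $y_r=\tau_r(1)$ and $\rho_r:G\to F_r$ a $*$-homomorphism commuting with $y_r$. (Here $C^*(\tau_r(G))$ is fd, hence unital and equal to its multiplier algebra.) Let
$$q^i_r=\rho_r(e^i_{11}),\qquad y^i_r=\tau_r(e^i_{11})=y_rq^i_r\in q^i_rF_rq^i_r,\qquad z^i_r=(y_r^i)^{1/2}\hat\kappa_r(y_r^i)^{1/2}.$$
We drop the index $r$ for classes in $Q$. Since $\kappa$ commutes with $y^i=\tau(e^i_{11})$, we have $z^i=\kappa y^i$, and $\|[z_r^i,y_r^i]\|\to0$. By (F4) in $q_r^iF_rq_r^i$ there are commuting self-adjoint $\hat y_r^i,\hat z_r^i\in q_r^iF_rq_r^i$ with $\|\hat y_r^i-y_r^i\|\to0$ and $\|\hat z_r^i-z_r^i\|\to0$. Apply $h(x)=\max(0,\min(1,x))$ to both. They still commute, and their classes do not change, since $y^i,z^i$ are positive contractions. So we may assume that $\hat y_r^i,\hat z_r^i$ are positive contractions.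

**Cutting off at $\delta$.** Let $P_r^i=\chi_{[\delta,1]}(\hat y_r^i)\le q_r^i$, and let $w_r^i$ be the inverse of $\hat y_r^iP_r^i$ in $P_r^iF_rP_r^i$, so $\|w_r^i\|\le\delta^{-1}$. In $Q$ the elements $y^i,z^i,P^i,w^i$ commute and $y^iw^i=P^i$. Hence
$$\kappa P^i=\kappa y^iw^i=z^iw^i\in P^iQP^i.$$
This is self-adjoint, so $\kappa P^i=(\kappa P^i)^*=P^i\kappa$. Moreover $\kappa P^i=z^iw^i$ commutes with $w^i$.

**Moving $\kappa$ past matrix units.** Let $\rho:G\to Q$ be induced by $(\rho_r)$. From $\rho_r(e^i_{a1})y_r^i=y_r\rho_r(e^i_{a1})=\tau_r(e^i_{a1})$ we get $\rho(e^i_{a1})P^i=\rho(e^i_{a1})y^iw^i=\tau(e^i_{a1})w^i$. As $\kappa$ commutes with $\tau(G)$ and $w^i=P^iw^i$,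
$$\kappa\rho(e^i_{a1})P^i=\tau(e^i_{a1})\kappa P^iw^i=\tau(e^i_{a1})w^i\kappa P^i=\rho(e^i_{a1})P^i\kappa.\tag{2}$$
Combining (2) with its adjoint and $\kappa P^i=P^i\kappa$, we see that $\kappa$ commutes with all $\rho(e^i_{a1})P^i\rho(e^i_{1b})$. In particular it commutes with the class $P$ of the projections $P_r=\sum_{i,a}\rho_r(e^i_{a1})P^i_r\rho_r(e^i_{1a})$.

**The new maps.** Let $m_r^i=\min(1,\hat z_r^iw_r^i)\in P_r^iF_rP_r^i$, by functional calculus of the positive element $\hat z_r^iw_r^i$. It commutes with $\hat y^i_rP_r^i$. Its class is $\kappa P^i$, since $z^iw^i=\kappa P^i=P^i\kappa P^i$ is already a positive contraction. Define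
$$Y_r=\sum_{i,a}\rho_r(e^i_{a1})\hat y_r^iP_r^i\rho_r(e^i_{1a}),\qquad\sigma_r(x)=Y_r\rho_r(x),$$
$$\kappa_r=\sum_{i,a}\rho_r(e^i_{a1})m_r^i\rho_r(e^i_{1a})+(1-P_r)\hat\kappa_r(1-P_r).$$

**Checking $(*)$.** We have $\rho_r(e^i_{bc})Y_r=\rho_r(e^i_{b1})\hat y_r^iP_r^i\rho_r(e^i_{1c})=Y_r\rho_r(e^i_{bc})$. So $Y_r$ is a positive contraction commuting with $\rho_r(G)$, and $\sigma_r(x)=Y_r^{1/2}\rho_r(x)Y_r^{1/2}$ is cpc. It has order zero since $\sigma_r(x)\sigma_r(y)=Y_r^2\rho_r(xy)$.

The first sum in $\kappa_r$ is a positive contraction in $P_rF_rP_r$. It commutes with $\rho_r(G)$ by the same computation, and with $Y_r$ because $m_r^i$ commutes with $\hat y_r^iP_r^i$. So it commutes with $\sigma_r(G)$. The second summand is a positive contraction in $(1-P_r)F_r(1-P_r)$ and annihilates $\sigma_r(G)\subseteq P_rF_rP_r$. So $\kappa_r$ is a positive contraction with $[\kappa_r,\sigma_r(G)]=0$.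

By (2), the class of the first sum is $\sum_{i,a}\rho(e^i_{a1})P^i\kappa\rho(e^i_{1a})=\kappa P$. Hence the class of $(\kappa_r)$ is $\kappa P+(1-P)\kappa(1-P)=\kappa$.

Finally, since $y_r=\sum_{i,a}\rho_r(e^i_{a1})y^i_r\rho_r(e^i_{1a})$,
$$\tau(x)-\sigma(x)=\sum_{i,a}\rho(e^i_{a1})(y^i-y^iP^i)\rho(e^i_{1a})\,\rho(x).$$
The summands $\rho(e^i_{a1})(\cdot)\rho(e^i_{1a})$ are mutually orthogonal and $\|\hat y_r^i-\hat y_r^iP_r^i\|\le\delta$, so $\|\tau(x)-\sigma(x)\|\le\delta\|x\|$. This proves $(*)$ and the lemma. $\square$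

## 7. Merging color $0$ of $I$ with color $0$ of $B$

We prove Theorem 2. Fix a finite set $\mathcal F\subset A$ of positive contractions and $0<\varepsilon<1$, and take $G,\beta,\alpha^{(i)},b_i,a',i_a,S$ from the set-up in Section 2. We construct an approximation whose upward map is a sum of $m+n+1$ cpc order zero maps and whose error on each $a\in\mathcal F$ is at most $4\varepsilon+2\sqrt\varepsilon$. As this is arbitrarily small, Theorem 2 follows by the remark after the definition of nuclear dimension.

**Step 1: three regions.** This step splits $A$ into an inner part (via $k$), a transition part ($s$) and an outer part ($t$), with a function $l$ that is $1$ on the inner part and orthogonal to the outer part. By (F3) and separability of $S$ choose positive contractions $u_r\in I$ with $\|[u_r,x]\|\to0$ for $x\in S$ and $\|(1-u_r)i_a\|\to0$ for $a\in\mathcal F$. With $f_1,f_2,f_3$ from Section 4 put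
$$k_r=f_1(u_r),\quad l_r=f_2(u_r),\quad e_r=f_3(u_r),\quad s_r=(e_r^2-k_r^2)^{1/2},\quad t_r=(1-e_r^2)^{1/2},$$
and let $u,k,l,e,s,t\in(\tilde A)_\infty$ be the classes. All except $t$ lie in $I_\infty$, being functions of $u$ that vanish at $0$. They commute with each other and with $S$, and
$$lk=k,\quad el=l,\quad tl=0,\quad k^2+s^2=e^2,\quad k^2+s^2+t^2=1,\quad k^2\le l.$$
($tl=0$ since $t^2l=l-e^2l=0$.) As $ui_a=i_a$, we have $f(u)i_a=f(1)i_a$ for continuous $f$, so $si_a=ti_a=0$. Now $a=kak+sas+tat$, and
$$s(a-a')s+t(a-a')t=s(a-a'-i_a)s+t(a-a'-i_a)t.$$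
The map $x\mapsto sxs+txt$ is cp with norm at most $\|s^2+t^2\|\le1$, so the right side has norm at most $\varepsilon$; the same holds for the $s$-term alone. Hence
$$a\approx_\varepsilon kak+sa's+ta't,\qquad\|s(a-a')s\|\le\varepsilon.\tag{3}$$

**Step 2: approximating the ideal, color by color.** This step gives the operator $T$ that replaces multiplication by the even hats, and it transports relations from $I_\infty$ to the fd algebras of color $0$. Let $J\subseteq I_\infty$ be the separable $C^*$-algebra generated by all $f(u)$ and $f(u)x$, $f\in C_0((0,1])$, $x\in S$. It contains $k,l,e,s$ and $kxk,sxs,exe$ for $x\in S$. Choose countably many sequences in $\prod I$ whose classes are dense in $J$. For each $r$ choose an approximation $(F_r,\psi_r,\varphi_r)$ for $I$ with $F_r=\bigoplus_{j=0}^mF_r^{(j)}$, as in the definition of $\dim_{\mathrm{nuc}}(I)\le m$, which is $1/r$-accurate on the $r$-th entries of the first $r$ of these sequences.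

Rescale color $0$: on each simple summand of $F_r^{(0)}$ with $c=\|\varphi_r^{(0)}|\|>0$, replace $\varphi_r^{(0)}$ by $c^{-1}\varphi_r^{(0)}$ and the component of $\psi_r^{(0)}$ by $c$ times itself; delete summands with $c=0$. The composition is unchanged. The downward map stays cpc since $c\le1$. The map $\varphi_r^{(0)}$ stays order zero, and it stays contractive because the summands have orthogonal images. Lemma 4 now applies to $\varphi_r^{(0)}$.

Let $Q^{(j)}=\prod F_r^{(j)}/\bigoplus F_r^{(j)}$, let $\Psi^{(j)}:I_\infty\to Q^{(j)}$ and $\Phi^{(j)}:Q^{(j)}\to I_\infty$ be the induced cpc maps, and $\Theta_j=\Phi^{(j)}\Psi^{(j)}|_J$. Then $\sum_{j=0}^m\Theta_j=\mathrm{id}_J$. Write $Q,\Psi,\Phi$ for $Q^{(0)},\Psi^{(0)},\Phi^{(0)}$. By (F1) and Lemma 4, applied for each $r$,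
$$\Phi(x)\Phi(y)=\Phi(1)\Phi(xy),\qquad\|\Phi(1)\Phi(x)\|=\|x\|\qquad(x,y\in Q).\tag{4}$$
Represent $(\tilde A)_\infty\subseteq B(H)$ faithfully. Since $\Theta_0$ and $\mathrm{id}_J-\Theta_0=\sum_{j\ge1}\Theta_j$ are completely positive, Lemma 3 gives $0\le T\le1$ commuting with $J$ such that
$$\Theta_0(z)=Tz,\qquad\sum_{j\ge1}\Theta_j(z)=(1-T)z\qquad(z\in J).\tag{5}$$
In particular $0\le\Theta_0(z)\le z$ for $0\le z\in J$. By (4) and (5), for $x,y\in J$,
$$\Phi(1)\Phi(\Psi(x)\Psi(y))=\Theta_0(x)\Theta_0(y)=TxTy=T^2xy.$$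
By the isometry statement in (4), applied to $\Psi(x)\Psi(y)$ and to $[\Psi(x),\Psi(y)]$, we conclude for $x,y\in J$:
$$xy=0\Rightarrow\Psi(x)\Psi(y)=0,\qquad xy=yx\Rightarrow\Psi(x)\Psi(y)=\Psi(y)\Psi(x).\tag{6}$$

**Step 3: the projection.** This step finds the noncommutative set of near hats. Let
$$\tau:G^{(0)}\to Q,\quad\tau(x)=\Psi(s\alpha^{(0)}(x)s),\qquad\kappa=\Psi(l).$$
The map $\tau$ is cpc and $\kappa$ is a positive contraction. If $x,y\ge0$ and $xy=0$, then $s\alpha^{(0)}(x)s\cdot s\alpha^{(0)}(y)s=s^4\alpha^{(0)}(x)\alpha^{(0)}(y)=0$, so $\tau(x)\tau(y)=0$ by (6). Thus $\tau$ has order zero. Since $l$ commutes with $s\alpha^{(0)}(x)s$, $\kappa$ commutes with $\tau(G^{(0)})$, again by (6). Take $\sigma_r,\kappa_r$ from Lemma 5 (for the algebras $F_r^{(0)}$), let $p_r=\chi_{[\varepsilon,1]}(\kappa_r)\in F_r^{(0)}$, and let $p\in Q$ be the class of $(p_r)$. Since $p_r$ is a polynomial in $\kappa_r$, it commutes with $\sigma_r(G^{(0)})$. So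
$$p\text{ commutes with }\tau(G^{(0)}),\qquad p\le\varepsilon^{-1}\kappa,\qquad\|(1-p)\kappa(1-p)\|\le\varepsilon.\tag{7}$$
The first property will keep the far part order zero, the second will keep the near part orthogonal to $t$, and the third says that the near part captures $kak$. For the last point: for $a\in\mathcal F$ we have $0\le kak\le k^2\le l$, so $0\le\Psi(kak)\le\kappa$ and $\|(1-p)\Psi(kak)^{1/2}\|^2=\|(1-p)\Psi(kak)(1-p)\|\le\varepsilon$. Since $\Psi(kak)-p\Psi(kak)p=(1-p)\Psi(kak)+p\Psi(kak)(1-p)$,
$$\|\Psi(kak)-p\Psi(kak)p\|\le2\sqrt\varepsilon.\tag{8}$$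

**Step 4: the far maps.** This step builds the maps that carry the colors of $B$ and shows that color $0$ is orthogonal to the near part. Define $\gamma^{(i)}:G^{(i)}\to A_\infty$ by
$$\gamma^{(0)}(x)=\Phi\big((1-p)\tau(x)(1-p)\big)+t\alpha^{(0)}(x)t,$$
$$\gamma^{(i)}(x)=\Theta_0(s\alpha^{(i)}(x)s)+t\alpha^{(i)}(x)t\qquad(i\ge1).$$
We claim that each $\gamma^{(i)}$ is cpc order zero and that $\gamma^{(0)}(G^{(0)})\perp\Phi(pQp)$. Complete positivity is clear.

*Contractivity.* For $i\ge1$, $\gamma^{(i)}(1)\le s\alpha^{(i)}(1)s+t\alpha^{(i)}(1)t\le s^2+t^2\le1$. For $i=0$, (7) gives $(1-p)\tau(x)(1-p)=(1-p)\tau(x)\le\tau(x)$ for $x\ge0$, so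
$$0\le\Phi((1-p)\tau(x)(1-p))\le\Phi(\tau(x))=\Theta_0(s\alpha^{(0)}(x)s)\qquad(x\ge0),\tag{9}$$
and the same estimate applies.

*Order zero.* Let $x,y\ge0$ in $G^{(i)}$ with $xy=0$, and write $\alpha=\alpha^{(i)}$. Then:

* $t\alpha(x)t\cdot t\alpha(y)t=t^4\alpha(x)\alpha(y)=0$.
* By (5), $\Theta_0(s\alpha(x)s)\cdot t\alpha(y)t=T\,s\alpha(x)s\,t\alpha(y)t=T\,s^2t^2\alpha(x)\alpha(y)=0$. Exchanging $x,y$ and taking adjoints, $t\alpha(x)t\cdot\Theta_0(s\alpha(y)s)=0$.
* $\Theta_0(s\alpha(x)s)\,\Theta_0(s\alpha(y)s)=T^2s^4\alpha(x)\alpha(y)=0$, since $T$ commutes with $J$.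

This settles $i\ge1$. For $i=0$ put $c'=\Phi((1-p)\tau(x)(1-p))$, $c=\Theta_0(s\alpha(x)s)$, $w=t\alpha(y)t$. Then $0\le c'\le c$ by (9) and $cw=0$, so $0\le wc'w\le wcw=0$. Hence $(c')^{1/2}w=0$ and $c'w=0=wc'$. The same holds with $x,y$ exchanged. The remaining product is, by (4) and (7),
$$\Phi\big((1-p)\tau(x)(1-p)\big)\,\Phi\big((1-p)\tau(y)(1-p)\big)=\Phi(1)\Phi\big((1-p)\tau(x)\tau(y)\big)=0.$$

*Orthogonality.* By (4), $\Phi((1-p)\tau(x)(1-p))\,\Phi(pzp)=\Phi(1)\Phi((1-p)\tau(x)(1-p)pzp)=0$. Next, by (7) and (5),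
$$0\le\Phi(p)\le\varepsilon^{-1}\Phi(\kappa)=\varepsilon^{-1}\Theta_0(l)\le\varepsilon^{-1}l,$$
and $tl=0$, so $t\Phi(p)t=0$. For $0\le z\in pQp$ we have $\Phi(z)\le\|z\|\Phi(p)$, so $t\Phi(z)t=0$, and hence $t\Phi(z)=0$. So $t\alpha^{(0)}(x)t\,\Phi(pQp)=0$. Together $\gamma^{(0)}(x)\Phi(pQp)=0$, and taking adjoints proves the claim.

**Step 5: the formula in $A_\infty$.** This step checks that near part, far maps and remaining colors of $I$ add up to $a$. Let $a\in\mathcal F$. Apply $\sum_{j\ge0}\Theta_j=\mathrm{id}_J$ to $kak+sa's$. For $j\ge1$ write $kak+sa's=eae-s(a-a')s$, using $eae=kak+sas$. By (5) this gives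
$$kak+sa's=\Theta_0(kak)+\sum_{i=0}^n\Theta_0(s\alpha^{(i)}(b_i)s)+\sum_{j\ge1}\Theta_j(eae)-(1-T)s(a-a')s.$$
The last term has norm at most $\varepsilon$ by (3). By (8), $\Theta_0(kak)=\Phi(\Psi(kak))\approx_{2\sqrt\varepsilon}\Phi(p\Psi(kak)p)$. By (7), $\tau(b_0)=p\tau(b_0)p+(1-p)\tau(b_0)(1-p)$, so
$$\Theta_0(s\alpha^{(0)}(b_0)s)=\Phi(\tau(b_0))=\Phi(p\tau(b_0)p)+\Phi((1-p)\tau(b_0)(1-p)).$$
Insert this into (3) and distribute $ta't=\sum_it\alpha^{(i)}(b_i)t$ among the $\gamma^{(i)}$:
$$a\ \approx_{2\varepsilon+2\sqrt\varepsilon}\ \sum_{j=1}^m\Phi^{(j)}\Psi^{(j)}(eae)+\Big[\Phi\big(p\Psi(kak+s\alpha^{(0)}(b_0)s)p\big)+\gamma^{(0)}(b_0)\Big]+\sum_{i=1}^n\gamma^{(i)}(b_i).\tag{10}$$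
The bracket is the merged color.

**Step 6: downward maps at index $r$.** This step writes down the cpc map $A\to\bigoplus_{j=1}^mF_r^{(j)}\oplus\big(p_rF_r^{(0)}p_r\oplus G^{(0)}\big)\oplus\bigoplus_{i=1}^nG^{(i)}$ that (10) dictates. Its components are
$$a\mapsto\psi_r^{(j)}(e_rae_r),\qquad a\mapsto p_r\psi_r^{(0)}\big(k_rak_r+s_r\alpha^{(0)}\beta^{(0)}(\pi(a))s_r\big)p_r,\qquad a\mapsto\beta^{(i)}(\pi(a)),$$
with $1\le j\le m$ and $0\le i\le n$. They make sense because $e_r,k_r,s_r\in I$. Each is cp. The first and third kinds are clearly contractive. For the second, $a\mapsto(a,\alpha^{(0)}\beta^{(0)}(\pi(a)))$ is cpc into $A\oplus A$, and $(x,y)\mapsto k_rxk_r+s_rys_r$ is cpc since $k_r^2+s_r^2\le1$. So the direct sum is cpc.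

**Step 7: upward maps at index $r$.** This step lifts the maps of (10), keeping the orthogonality in the merged color exact. For $j\ge1$ use $\varphi_r^{(j)}:F_r^{(j)}\to I\subseteq A$. For $i\ge1$ use a cpc order zero lift $(\gamma_r^{(i)})_r$ of $\gamma^{(i)}$ along $\prod A\to A_\infty$ (F2).

For the merged color we know that $\gamma^{(0)}$ is orthogonal to $\Phi(pQp)$ only in the limit. To lift it orthogonally, we shrink the near map a little so that its annihilator becomes large. Let $d_r=\varphi_r^{(0)}(p_r)$, $f(x)=(x-\varepsilon)_+$, $g(x)=\min(x/\varepsilon,1)$, and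
$$\varphi_r'=f\big(\varphi_r^{(0)}|_{p_rF_r^{(0)}p_r}\big),\qquad c_r=g(d_r)\in A.$$
By (F1), $\varphi'_r$ is cpc order zero. Writing $\varphi_r^{(0)}(z)=d_r\rho(z)$ on $p_rF_r^{(0)}p_r$, we have $\varphi_r'(z)=f(d_r)\rho(z)$, so $\|\varphi_r'-\varphi_r^{(0)}|_{p_rF_r^{(0)}p_r}\|\le\varepsilon$. Since $gf=f$ and $\rho$ commutes with $d_r$, $c_r\varphi_r'(z)=\varphi_r'(z)=\varphi_r'(z)c_r$. Let
$$D_r=\{w\in A:\ w\varphi_r'(z)=\varphi_r'(z)w=0\ \text{ for all }z\in p_rF_r^{(0)}p_r\}.$$
This is a $C^*$-algebra containing $(1-c_r)A(1-c_r)$, and $\prod D_r/\bigoplus D_r\subseteq A_\infty$ since $\prod D_r\cap\bigoplus A=\bigoplus D_r$.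

The class of $(c_r)$ is $c=g(\Phi(p))$. By Step 4, $\Phi(p)\gamma^{(0)}(x)=0=\gamma^{(0)}(x)\Phi(p)$, hence $c\gamma^{(0)}(x)=0=\gamma^{(0)}(x)c$ and
$$\gamma^{(0)}(x)=(1-c)\gamma^{(0)}(x)(1-c)\in\prod D_r/\bigoplus D_r.$$
By (F2), $\gamma^{(0)}$ lifts to cpc order zero maps $\gamma_r^{(0)}:G^{(0)}\to D_r$. As $\varphi_r'$ and $\gamma_r^{(0)}$ have orthogonal ranges,
$$p_rF_r^{(0)}p_r\oplus G^{(0)}\to A,\qquad(z,x)\mapsto\varphi_r'(z)+\gamma_r^{(0)}(x)$$
is cpc order zero by the observation on merging.

There are $m+1+n$ colors. Replacing $\varphi_r^{(0)}$ by $\varphi_r'$ on the contraction $p_r\psi_r^{(0)}(\cdots)p_r$ costs at most $\varepsilon$. So by (10) the $\limsup$ over $r$ of the error on each $a\in\mathcal F$ is at most $3\varepsilon+2\sqrt\varepsilon$, and for $r$ large the error is at most $4\varepsilon+2\sqrt\varepsilon$ on $\mathcal F$. Hence $\dim_{\mathrm{nuc}}(A)\le m+n$. $\blacksquare$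

## 8. Lower bounds and towers of ideals

**Theorem 6.** Let $0\to I\to A\to B\to0$ be exact.

1. $\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)\le\dim_{\mathrm{nuc}}A\le\dim_{\mathrm{nuc}}I+\dim_{\mathrm{nuc}}B$. In particular equality holds throughout if one of the two dimensions is $0$.
2. Let $(I_\lambda)_{\lambda\le\Lambda}$ be an increasing, possibly transfinite, family of ideals of $A$ with $I_0=0$, $I_\Lambda=A$ and $I_\lambda=\overline{\bigcup_{\mu<\lambda}I_\mu}$ at limit ordinals. With $d_\lambda=\dim_{\mathrm{nuc}}(I_{\lambda+1}/I_\lambda)$ (and $\dim_{\mathrm{nuc}}0:=0$), $\sup_\lambda d_\lambda\le\dim_{\mathrm{nuc}}A\le\sum_{\lambda<\Lambda}d_\lambda$.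

*Proof.* (1) The lower bound is (F5), ideals being hereditary. The upper bound is Theorem 2, and is trivial if a term is infinite. If one dimension is $0$, the maximum equals the sum.

(2) *Lower bound.* $I_{\lambda+1}/I_\lambda$ is a quotient of an ideal of $A$, so (F5) applies.

*Upper bound.* Assume the sum is finite. We show $\dim_{\mathrm{nuc}}I_\lambda\le N_\lambda:=\sum_{\mu<\lambda}d_\mu$ by transfinite induction. For $\lambda=0$ this is clear. At successors, Theorem 2 applied to $I_\lambda\subseteq I_{\lambda+1}$ gives $\dim_{\mathrm{nuc}}I_{\lambda+1}\le N_\lambda+d_\lambda=N_{\lambda+1}$. Let $\lambda$ be a limit ordinal, and let $x_1,\dots,x_q\in I_\lambda$ and $\eta>0$. There are $\mu<\lambda$ and $y_1,\dots,y_q\in I_\mu$ with $\|x_i-y_i\|\le\eta$, and a positive contraction $h\in I_\mu$ with $\|hy_ih-y_i\|\le\eta$. Take an approximation $(F,\psi,\varphi)$ for $I_\mu$ with $N_\mu+1\le N_\lambda+1$ colors that is $\eta$-accurate on the elements $hy_ih$. Then $\psi'(x)=\psi(hxh)$ is a cpc map $I_\lambda\to F$, and $\varphi$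 may be viewed as a map into $I_\lambda$. Since $\|\varphi\psi\|\le1+N_\lambda$,
$$\|\varphi\psi'(x_i)-x_i\|\le(1+N_\lambda)\|x_i-y_i\|+\|\varphi\psi(hy_ih)-hy_ih\|+\|hy_ih-y_i\|+\|y_i-x_i\|\le(4+N_\lambda)\eta.$$
As $\eta$ was arbitrary, $\dim_{\mathrm{nuc}}I_\lambda\le N_\lambda$. The case $\lambda=\Lambda$ is the assertion. $\square$

Theorem 1 gives the maximum instead of the sum when the ideal has an approximate unit of projections that is quasicentral in $A$. These notes do not determine whether $\dim_{\mathrm{nuc}}(A)=\max(\dim_{\mathrm{nuc}}I,\dim_{\mathrm{nuc}}B)$ always holds when both dimensions are at least $1$.
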